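# A variety of modular lattices whose equational theory has no independent base

## 1. Subspaces of $F^3$ and sums of squares

For a commutative field $F$ let $L(F)$ be the lattice of linear subspaces of $F^3$, with $W_1\vee W_2=W_1+W_2$ and $W_1\wedge W_2=W_1\cap W_2$. Its elements are $0$, the one-dimensional subspaces (*points*), the two-dimensional subspaces (*lines*), and $1=F^3$. For $F=\mathbb F_2$ there are $7$ points, $7$ lines and $16$ elements in all. This lattice knows the arithmetic of $F$: there is a first-order sentence about lattices that holds in $L(F)$ exactly when $-1$ is a sum of $m$ squares in $F$. The whole lecture rests on that.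

We first fix the lattice vocabulary. The *length* of a lattice is the supremum of $|C|-1$ over its chains $C$. A lattice of finite length has a least element $0$ and a greatest element $1$; *atoms* are the elements covering $0$ and *coatoms* the elements covered by $1$. A lattice is *modular* if $a\le c$ implies $a\vee(b\wedge c)=(a\vee b)\wedge c$. We use two textbook facts about a modular lattice. Transposition: for all $b,c$ the map $x\mapsto x\vee c$ is an isomorphism of $[b\wedge c,b]$ onto $[c,b\vee c]$. Jordan–Hölder: if the length is finite, all maximal chains of an interval have the same size, and the height $h(x)$ (the length of $[0,x]$) satisfies $h(x\vee y)+h(x\wedge y)=h(x)+h(y)$. The lattice $L(F)$ is modular of length $3$, and height is dimension.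

In any modular lattice of length $3$ we call the atoms *points* and the coatoms *lines*, and say that $p$ lies on $l$ if $p\le l$. Two distinct points have a join of height $1+1-0=2$, a line. Two distinct lines have join $1$, hence a meet of height $2+2-3=1$, a point.

**Definition 1.1 (quadrangle).** A quadrangle in a modular lattice of length $3$ is a quadruple of atoms any three of which have join $1$. The four atoms are then distinct, since two atoms join to height at most $2$.

In $L(F)$ the points spanned by $(0,0,1),(1,0,0),(0,1,0),(1,1,1)$ form a quadrangle. By contrast, the lattice of subsets of a three-element set has length $3$ but only three atoms, so no quadrangle.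

**Definition 1.2 (level).** The level $s(F)$ is the least $m$ such that $-1$ is a sum of $m$ squares in $F$, and $s(F)=\infty$ if there is no such $m$, that is, if $F$ is formally real.

For example, $s(\mathbb C)=1$, $s(\mathbb Q)=s(\mathbb R)=\infty$, and $s(\mathbb F_3)=2$ because $-1=1+1$ is not a square there. Every field of positive characteristic $p$ has level at most $2$:
$$-1\text{ is a sum of two squares in }\mathbb F_p. \tag{1.1}$$
For $p=2$ we have $-1=1^2+0^2$. For odd $p$ the sets $\{x^2\}$ and $\{-1-y^2\}$ in $\mathbb F_p$ have $(p+1)/2$ elements each, so they intersect.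

Two further examples will be used. *The fields $\mathbb Q(\sqrt{-7})$ and $\mathbb Q(\sqrt{-15})$ have level $4$.* From $4+1+1+1+(-7)=0$, dividing by $4$, we see that $-1$ is a sum of four squares in the first; from $9+4+1+1+(-15)=0$, dividing by $9$, the same holds in the second. Since $-7\equiv-15\equiv1 \pmod 8$, Hensel's lemma puts both fields inside $\mathbb Q_2$. If $-1$ were a sum of three squares in $\mathbb Q_2$, then clearing denominators and common factors $2$ would give $a^2+b^2+c^2+d^2=0$ in $\mathbb Z_2$ with at least one odd term. Squares are $0,1,4$ modulo $8$. Modulo $4$ the number of odd terms must be divisible by $4$, so all four are odd and the sum is $4$ modulo $8$, a contradiction.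

**Coordinates by lattice terms.** Let $(o,u,v,e)$ be a quadrangle. Put
$$X=o\vee u,\quad \Delta=o\vee e,\quad z=\Delta\wedge(u\vee v),\quad \hat 1=(e\vee v)\wedge X,$$
and for atoms $x,y\le X$ different from $u$ put
$$h(y)=((y\vee v)\wedge\Delta)\vee u,\qquad g(y)=o\vee((e\vee v)\wedge h(y)),$$
$$x\oplus y=\big(((x\vee z)\wedge h(y))\vee v\big)\wedge X,\qquad x\otimes y=\Big(\big((((x\vee v)\wedge g(y))\vee u)\wedge\Delta\big)\vee v\Big)\wedge X .$$
In the affine picture, $o$ is the origin, $u$ and $v$ are the horizontal and vertical directions, $e=(1,1)$, $X$ is the horizontal axis and $\Delta$ the diagonal. Then $h(y)$ is the horizontal line at height $y$, and $g(y)$ is the line through the origin with slope $y$. To add, follow the line of slope $1$ through $(x,0)$ up to height $y$: one arrives above $x+y$. To multiply, read the height $xy$ of $g(y)$ above $x$ and carry it back to the axis by the diagonal.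

**Lemma 1.3.** *For every quadrangle of $L(F)$, the structure $C=(\{x \text{ atom}: x\le X,\ x\ne u\},\oplus,\otimes,o,\hat1)$ is isomorphic to $F$.*

**Proof.** *Normal form of the quadrangle.* Since $u\vee v\vee o=1$, spanning vectors of $u,v,o$ form a basis of $F^3$. A spanning vector of $e$ has all three coordinates nonzero, because $e$ is not below the join of any two of $u,v,o$. Rescaling the basis vectors, we get a basis in which
$$u=\langle(1,0,0)\rangle,\quad v=\langle(0,1,0)\rangle,\quad o=\langle(0,0,1)\rangle,\quad e=\langle(1,1,1)\rangle .$$
Letting $a,b,c$ range over $F$, we find $X=\{(a,0,c)\}$, $\Delta=\{(a,a,c)\}$, $e\vee v=\{(a,b,a)\}$, $z=\langle(1,1,0)\rangle$ and $\hat1=\langle(1,0,1)\rangle$. The atoms of $X$ other than $u$ are $\hat x=\langle(x,0,1)\rangle$ with $x\in F$, and $o=\hat0$.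

*Sum.* We have $\hat y\vee v=\{(cy,b,c)\}$, which meets $\Delta$ in $\langle(y,y,1)\rangle$; so $h(\hat y)=\{(a,cy,c)\}$. Also $\hat x\vee z=\{(cx+b,b,c)\}$. A common vector has $b=cy$, so $(\hat x\vee z)\wedge h(\hat y)=\langle(x+y,y,1)\rangle$. Joining $v$ and meeting $X$ gives $\hat x\oplus\hat y=\widehat{x+y}$.

*Product.* We have $(e\vee v)\wedge h(\hat y)=\langle(1,y,1)\rangle$, so $g(\hat y)=\{(a,ay,c)\}$. Since $\hat x\vee v=\{(cx,b,c)\}$, we get $(\hat x\vee v)\wedge g(\hat y)=\langle(x,xy,1)\rangle$. Joining $u$ gives $\{(a,cxy,c)\}$; meeting $\Delta$ gives $\langle(xy,xy,1)\rangle$; joining $v$ and meeting $X$ gives $\hat x\otimes\hat y=\widehat{xy}$. These computations hold for all $x,y\in F$. $\square$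

For $m\ge1$ let $\beta_m$ be the first-order sentence: "the lattice has length $3$ and contains a quadrangle $(o,u,v,e)$ and atoms $x_1,\dots,x_m\le X$, all $\ne u$, with $(x_1\otimes x_1)\oplus\dots\oplus(x_m\otimes x_m)\oplus\hat1=o$", bracketed from the left. Since zeros may be added to a sum of squares, Lemma 1.3 gives
$$L(F)\models\beta_m\iff s(F)\le m. \tag{1.2}$$

**Two classes.** Let $\pi$ be Pappus's theorem, written as a sentence about modular lattices of length $3$: *for coatoms $l\ne m$, pairwise distinct atoms $a_1,a_2,a_3\le l$ and pairwise distinct atoms $b_1,b_2,b_3\le m$, none of the six below $l\wedge m$, the elements $c_{ij}=(a_i\vee b_j)\wedge(a_j\vee b_i)$ satisfy $c_{12}\vee c_{13}\vee c_{23}\ne1$.* Here each $c_{ij}$ is a point. Indeed $a_i\ne b_j$, since otherwise $a_i\le l\wedge m$, so we are meeting two lines; and if $a_i\vee b_j=a_j\vee b_i$, this line would equal $a_i\vee a_j=l$, forcing $b_j\le l\wedge m$.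

**Definition 1.4.** $\mathcal S$ is the class of modular lattices $L$ of length $\le3$ such that, if $L$ has length $3$ and contains a quadrangle, then $L\models\pi$ and $L\models\neg\beta_2$. $\mathcal S_\infty$ is the class of those $L\in\mathcal S$ that satisfy $\neg\beta_m$ for all $m\ge1$. Finally $U$ is the class of all algebras that satisfy every equation valid throughout $\mathcal S$, and $V\subseteq U$ is defined in the same way from $\mathcal S_\infty$.

So $\mathcal S_\infty$ contains $L(\mathbb Q)$. Once we recall that $L(F)\models\pi$, we will see that $L(\mathbb Q(\sqrt{-7}))$ lies in $\mathcal S$ but not in $\mathcal S_\infty$. What $V$ is for: its equations form a theory that cannot be axiomatized without redundancy.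

## 2. Independent bases, and why the naive construction fails

Work in equational logic with variables $v_0,v_1,\dots$ and two binary operation symbols $+$ and $\cdot$; the only formulas are equations between terms, understood as universally quantified. We write $\vee,\wedge$ for $+,\cdot$. For a set $\Sigma$ of equations, $\Theta[\Sigma]$ is the set of equations derivable from $\Sigma$ and the tautologies $\tau=\tau$ by repeated substitution and replacement of equals by equals. Let $\mathrm{Mod}(\Sigma)$ be the class of algebras satisfying $\Sigma$ and $\mathrm{Eq}(\mathcal K)$ the set of equations valid in all members of $\mathcal K$. By Birkhoff's completeness theorem $\Theta[\Sigma]=\mathrm{Eq}(\mathrm{Mod}(\Sigma))$.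

**Definition 2.1.** A theory is a set $\Theta$ of equations with $\Theta=\Theta[\Theta]$; it is a lattice theory if it contains the lattice axioms. A base for $\Theta$ is a set $\Sigma$ with $\Theta[\Sigma]=\Theta$. The base is independent if no $\sigma\in\Sigma$ belongs to $\Theta[\Sigma\setminus\{\sigma\}]$. A variety is a class of the form $\mathrm{Mod}(\Sigma)$, and $\mathrm{Var}(\mathcal K)=\mathrm{Mod}(\mathrm{Eq}(\mathcal K))$. A variety, or its theory, is finitely based (fb) if it has a finite base.

Small example: if we list commutativity, associativity, idempotence and absorption as lattice axioms, the list is a base but not independent. Absorption gives $x\wedge(x\vee x)=x$, so $x\vee x=x\vee(x\wedge(x\vee x))=x$ by the other absorption law.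

In terms of varieties: $\Sigma$ is a base of $\mathrm{Eq}(V)$ if and only if $\mathrm{Mod}(\Sigma)=V$, and it is independent if and only if $\mathrm{Mod}(\Sigma\setminus\{\sigma\})\supsetneq\mathrm{Mod}(\Sigma)$ for every $\sigma\in\Sigma$. In the notation of Definition 1.4, $U=\mathrm{Var}(\mathcal S)$ and $V=\mathrm{Var}(\mathcal S_\infty)$.

The question, from "Equational Bases For Lattice Theories" (https://mscand.dk/article/download/10984/9005/29936), is whether every lattice theory has an independent base. The answer is no.

**Theorem 1.** *There is a variety $V$ of modular lattices, generated by lattices of length $\le3$, whose theory $\mathrm{Eq}(V)$ has no independent base.*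

**Theorem 2.** *For this $V$: (a) for every base $\Sigma$ of $\mathrm{Eq}(V)$ there is a finite $\Sigma_0\subseteq\Sigma$ such that whenever $\Sigma\setminus\Sigma_0=\Delta_1\cup\dots\cup\Delta_r$, some $\Sigma_0\cup\Delta_i$ is a base; (b) in particular $\Sigma\setminus\Delta$ is a base for every finite $\Delta\subseteq\Sigma\setminus\Sigma_0$; (c) the bound $3$ is sharp: every variety generated by lattices of length $\le2$ is fb, hence its theory has a one-element independent base.*

**Theorem 3.** *Let $V$ be a lattice variety. $\mathrm{Eq}(V)$ has an independent base if and only if $V$ is fb, or there are lattice varieties $A_0,A_1,\dots\supsetneq V$ such that (i) $A_i\cap A_j=V$ for $i\ne j$; (ii) for each $i$ there is an equation $\tau_i$ with $A_i\cap\mathrm{Mod}(\tau_i)=V$; (iii) each equation of $\mathrm{Eq}(V)$ holds in all but finitely many $A_i$.*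

**Corollary.** *If $V$ is a non-fb lattice variety and every fb lattice variety containing $V$ contains infinitely many covers of $V$, then $\mathrm{Eq}(V)$ has an independent base.*

Theorem 1 is proved in Sections 3–8. Theorems 2 and 3 and the Corollary follow in Sections 9 and 10 and are not used for it.

**The finite case.** If $\Theta$ has a finite base, delete redundant equations one at a time. The process stops at a finite independent base. So a counterexample must fail to be fb.

**The first attempt for an infinite base.** List the equations of a non-fb theory $\mathrm{Eq}(V)$, and keep an equation only if it does not follow from the lattice axioms and the equations kept before. We get $\rho_0,\rho_1,\dots$, none a consequence of its predecessors. It may still be a consequence of its successors. In first-order logic one repairs this by relativization: replace $\rho_n$ by the sentence $\rho_n'$ saying "$\rho_0,\dots,\rho_{n-1}$ imply $\rho_n$". A lattice satisfying $\rho_0,\dots,\rho_{n-1}$ but not $\rho_n$ then satisfies every $\rho_i'$ with $i\ne n$: for $i<n$ the conclusion is true, and for $i>n$ the premise $\rho_n$ is false. So the $\rho'_n$ are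 independent relative to the lattice axioms.

Here is the exact point where this stops working. For $n\ge1$, the sentence $\rho_n'$ is not equivalent to any set of equations. Take a lattice $K$ satisfying $\rho_0,\dots,\rho_{n-1}$ but not $\rho_n$, and a lattice $M$ in which $\rho_0$ fails. Then $\rho_0$ fails in $K\times M$, so $K\times M\models\rho_n'$; but its homomorphic image $K$ does not satisfy $\rho_n'$. Equational logic offers no implication, and the question is whether enough varieties lie around $V$ to do its work.

**Facts that we cite.** An algebra is *subdirectly irreducible* (SI) if it is nontrivial and has a least nonzero congruence, its *monolith*. We write $0$ for the identity congruence and $\mathrm{con}(a,b)$ for the least congruence containing $(a,b)$. Every simple nontrivial algebra is SI; the three-element chain $0<p<1$ is not, since collapsing $\{0,p\}$ and collapsing $\{p,1\}$ give nonzero congruences with intersection $0$. By Birkhoff every algebra is a subdirect product of SI homomorphic images, so a variety is determined by its SI members. $\mathbb H,\mathbb S,\mathbb P_u$ denote closure under homomorphic images, isomorphic copies of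 sublattices, and ultraproducts. Besides Birkhoff's theorems, compactness, Łoś's theorem (an ultraproduct satisfies a first-order sentence exactly when the set of factors satisfying it is in the ultrafilter) and standard field theory, we use:

* **(J)** (B. Jónsson, Math. Scand. 21 (1967)) For a class $\mathcal K$ of lattices, every SI member of $\mathrm{Var}(\mathcal K)$ is in $\mathbb H\mathbb S\mathbb P_u(\mathcal K)$. The lattice of lattice varieties is distributive. (The second part is used only for Theorem 3.)
* **(P)** (Hessenberg, Hilbert; see Hughes–Piper, *Projective Planes*, or Artin, *Geometric Algebra*, Ch. II) A projective plane satisfying Pappus's theorem is isomorphic to $PG(2,F)$ for a commutative field $F$; conversely, $PG(2,F)$ satisfies Pappus's theorem.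
* **(Pf)** (A. Pfister, J. London Math. Soc. 40 (1965) 159–165) For every $k$ there is a field of level $2^k$.
* **(M)** (R. McKenzie, Math. Scand. 27 (1970) 24–38) Every fb lattice theory has a one-element base. (Used only for Theorems 2(c) and 3.)

## 3. An independent base forces varieties that meet exactly in $V$

An infinite independent base leaves a visible trace in the lattice of varieties: omitting one equation, or another, gives two varieties strictly above $V$ whose intersection is $V$. We aim to make this impossible.

**Proposition 3.1.** *Let $V\subseteq U$ be varieties such that $U$ is fb, $V$ is not fb, and $A_1\cap A_2\ne V$ whenever $A_1,A_2$ are varieties with $V\subsetneq A_i\subseteq U$. Then $\mathrm{Eq}(V)$ has no independent base.*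

**Proof.** Suppose $\Sigma$ is an independent base of $\mathrm{Eq}(V)$. It is infinite, since $V$ is not fb. Let $\Gamma$ be a finite base of $\mathrm{Eq}(U)\subseteq\mathrm{Eq}(V)$. Each equation of $\Gamma$ is derived from finitely many members of $\Sigma$, so there is a finite $\Sigma_0\subseteq\Sigma$ with $\Gamma\subseteq\Theta[\Sigma_0]$. Choose distinct $\sigma_1,\sigma_2\in\Sigma\setminus\Sigma_0$ and put $A_i=\mathrm{Mod}(\Sigma\setminus\{\sigma_i\})$. Then $V\subseteq A_i\subseteq\mathrm{Mod}(\Sigma_0)\subseteq\mathrm{Mod}(\Gamma)=U$, and $A_i\ne V$ by independence. Since $\sigma_1\ne\sigma_2$, we have $A_1\cap A_2=\mathrm{Mod}(\Sigma)=V$, a contradiction. $\square$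

For $U,V$ of Definition 1.4 we must therefore show that $U$ is fb (Sections 6 and 7), that $V$ is not, and that any two varieties strictly above $V$ and inside $U$ share something outside $V$. The last point is where fields enter: we look for lattices $L(D_k)\notin V$ such that every variety strictly above $V$ inside $U$ contains all but finitely many of them.

## 4. From lattices of length three back to fields

**Lemma 4.1.** *Let $L$ be a modular lattice of length $3$ with a quadrangle. Its points and lines form a projective plane, which determines $L$. If $L\models\pi$, then $L\cong L(F)$ for a field $F$. Conversely $L(F)\models\pi$ for every field $F$.*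

**Proof.** Distinct points $p,q$ lie on the unique line $p\vee q$, and distinct lines meet in a unique point. We show that every line $l$ has at least three points. At most two of the quadrangle points lie on $l$, so some quadrangle point $p$ does not. The joins of $p$ with the other three are distinct lines, because $p\vee a=p\vee b$ would give $p\vee a\vee b\ne1$. Each differs from $l$ and so meets $l$ in a point. If two of them met $l$ in the same point $x$, then $x\ne p$, and both would equal $p\vee x$, a contradiction. So $l$ has three points, and we have a projective plane. The elements of $L$ are $0$, the points, the lines and $1$, so the incidence relation determines the order of $L$. The rest is (P), since the points and lines of $L(F)$ form $PG(2,F)$ and $\pi$ states Pappus's theorem. $\square$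

**Lemma 4.2.** *$L(F)$ is simple, hence SI.*

**Proof.** Collapsing a quotient is transported along perspectivities: if $b\vee c=d$ and $b\wedge c=a$, then $x\mapsto x\vee c$ carries the pair $(a,b)$ to $(c,d)$, and $x\mapsto x\wedge b$ carries $(c,d)$ back to $(a,b)$. So a congruence collapses $(a,b)$ if and only if it collapses $(c,d)$. Every line of $L(F)$ has at least three points. Given points $p'\ne p''$, let $l=p'\vee p''$ and let $p$ be a third point on $l$; the pairs $(0,p')$ and $(0,p'')$ are both perspective to $(p,l)$. Each pair $(l,1)$ is perspective to $(0,p)$ for a point $p\not\le l$, and each pair $(p,l)$ is perspective to $(0,p')$ for a point $p'\ne p$ on $l$. A nonzero congruence collapses some pair $a<b$, hence, by convexity of its classes, some covering pair in $[a,b]$, hence all covering pairs, hence $(0,1)$. $\square$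

**Lemma 4.3.** *(a) If $F\subseteq F'$ are fields, then $L(F)$ embeds in $L(F')$. (b) If $F$ has characteristic $0$, then $L(F(t))\in\mathrm{Var}(L(F))$.*

**Proof.** (a) The embedding is $W\mapsto F'W$, the $F'$-span. A basis of $W$ extends to a basis of $F^3$, which has nonzero determinant and is therefore a basis of $F'^3$; so dimensions are preserved. Clearly $F'(W_1+W_2)=F'W_1+F'W_2$, and $F'(W_1\cap W_2)\subseteq F'W_1\cap F'W_2$. The last two spaces have the same dimension, because
$$\dim(F'W_1\cap F'W_2)=\dim W_1+\dim W_2-\dim(W_1+W_2)=\dim(W_1\cap W_2),$$
so they are equal. If $F'W_1=F'W_2$, then $\dim(W_1+W_2)=\dim W_1=\dim W_2$, so $W_1=W_2$.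

(b) Let $\mathcal D$ be a nonprincipal ultrafilter on $\mathbb N$. By Łoś, $L(F)^{\mathbb N}/\mathcal D$ is modular of length $3$, has a quadrangle and satisfies $\pi$; by Lemma 4.1 it is isomorphic to $L(F')$ for a field $F'$. Take a quadrangle of $L(F)$ and embed it diagonally. The structure $C$ of Section 1 is defined by lattice formulas, so by Łoś the structure $C$ computed in the ultrapower is the ultrapower of the structure $C$ computed in $L(F)$. By Lemma 1.3, applied to $F'$ and to $F$, we get $F'\cong F^{\mathbb N}/\mathcal D$. In characteristic $0$ the class of $(1,2,3,\dots)$ is transcendental over the diagonal copy of $F$, because a nonzero polynomial over $F$ has only finitely many integer roots. So $F(t)$ embeds in $F'$, and by (a) $L(F(t))$ embeds in $L(F')\in\mathrm{Var}(L(F))$. $\square$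

The next lemma controls homomorphic images: in length $3$ they lose either nothing or some length.

**Lemma 4.4.** *Let $L$ be modular of length $\le3$ and $f:L\to L'$ onto, with $L'$ of length $3$. Then $f$ is an isomorphism.*

**Proof.** *Chains lift.* Given a chain $c_0'<\dots<c_3'$ of $L'$ with preimages $d_i$, the elements $c_i=d_0\vee\dots\vee d_i$ satisfy $f(c_i)=c_i'$. So $L$ has a chain $c_0<c_1<c_2<c_3$ with $f(c_i)<f(c_{i+1})$; since the length of $L$ is at most $3$, this chain is maximal, with $c_0=0$, $c_3=1$.

*A collapsed pair is transported to the chain.* If $f$ is not injective, say $f(s)=f(t)$ with $s\ne t$, then $f(s\wedge t)=f(s\vee t)$, so $f(x)=f(y)$ for some $x\prec y$ inside $[s\wedge t,s\vee t]$. The elements $(x\vee c_i)\wedge y\in\{x,y\}$ increase from $x$ (for $i=0$) to $y$ (for $i=3$). So for some $i$ we have $(x\vee c_i)\wedge y=x$ and $y\le x\vee c_{i+1}$. Then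
$$x\vee c_i<y\vee c_i\le x\vee c_{i+1},$$
where the first inequality is strict because $y\not\le x\vee c_i$. Since $x\vee c_{i+1}=(x\vee c_i)\vee c_{i+1}$, transposition shows that $[x\vee c_i,x\vee c_{i+1}]$ is isomorphic to $[(x\vee c_i)\wedge c_{i+1},c_{i+1}]\subseteq[c_i,c_{i+1}]$, and $c_i\prec c_{i+1}$. The interval is nontrivial, so $(x\vee c_i)\wedge c_{i+1}=c_i$, both intervals have two elements, and $y\vee c_i=x\vee c_{i+1}$. Hence $f(x\vee c_i)=f(y\vee c_i)=f(x\vee c_{i+1})$. Meeting with $f(c_{i+1})$ gives $f(c_i)=f(c_{i+1})$, a contradiction. $\square$

**Lemma 4.5.** *$\mathcal S$ and $\mathcal S_\infty$ are closed under $\mathbb H$, $\mathbb S$ and $\mathbb P_u$. Consequently the SI members of $U$ are in $\mathcal S$, and the SI members of $V$ are in $\mathcal S_\infty$.*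

**Proof.** *Ultraproducts.* $\mathcal S$ is axiomatized by one first-order sentence and $\mathcal S_\infty$ by a set of them; apply Łoś.

*Sublattices.* Let $L'$ be a sublattice of $L\in\mathcal S$. Then $L'$ is modular of length $\le3$. If $L'$ does not have length $3$ or has no quadrangle, then every $\beta_m$ fails in $L'$ and nothing else is required. Otherwise $L$ has length $3$. The maximal chains of $L'$ have four elements, so they are maximal in $L$; hence $L'$ has the same $0$ and $1$ as $L$, and atoms, coatoms and quadrangles of $L'$ are atoms, coatoms and quadrangles of $L$. So $L$ has a quadrangle, and $L\models\pi$, $L\models\neg\beta_2$. Since $\pi$ is a universal statement about atoms and coatoms, it passes to $L'$. Since $\beta_m$ asserts the existence of a quadrangle and of atoms satisfying lattice relations, $L'\models\beta_m$ implies $L\models\beta_m$. So $L'\in\mathcal S$, and $L'\in\mathcal S_\infty$ if $L\in\mathcal S_\infty$.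

*Images.* An image of a modular lattice of length $\le3$ is modular of length $\le3$, since chains lift. If it has length $3$, it is isomorphic to the original by Lemma 4.4. Otherwise every $\beta_m$ fails in it and nothing else is required.

So $\mathbb H\mathbb S\mathbb P_u(\mathcal S)=\mathcal S$ and $\mathbb H\mathbb S\mathbb P_u(\mathcal S_\infty)=\mathcal S_\infty$, and the last claim is (J). $\square$

**What goes wrong with arbitrary fields of level $2^k$.** A sensible plan is to pick, by (Pf), fields $F_k$ of level $2^k$ and to hope that every variety strictly above $V$ inside $U$ contains $L(F_k)$ for large $k$. A variety above $V$ contributes some $L(F)$ with $2<s(F)<\infty$ (we prove this in Section 8), so we would want $L(F_k)\in\mathrm{Var}(L(F))$ whenever $s(F)\le2^k$. Equality of levels does not give this: $L(\mathbb Q(\sqrt{-7}))\notin\mathrm{Var}(L(\mathbb Q(\sqrt{-15})))$, although both fields have level $4$. To check it, put $K=\mathbb Q(\sqrt{-7})$ and suppose the contrary. By Lemma 4.2 and (J), $L(K)$ is a homomorphic image of a sublattice of an ultraproduct in which all factors are $L(\mathbb Q(\sqrt{-15}))$. By Lemma 4.4 it is isomorphic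 to a sublattice. As in the proof of Lemma 4.3(b), that ultraproduct is $L(F')$ with $F'$ an ultrapower of $\mathbb Q(\sqrt{-15})$. As in the proof of Lemma 4.5, the sublattice shares $0$, $1$, atoms and quadrangles with $L(F')$. So the structure $C$ of $L(K)$ embeds in that of $L(F')$, and $K$ embeds in $F'$. Then $-7$ is a square in $F'$, hence by Łoś in $\mathbb Q(\sqrt{-15})$, which would make $-7$ or $(-7)(-15)=105$ a square in $\mathbb Q$. Neither is.

Lemma 4.3(b) shows the way around. We may replace $F$ by $F(t_1,\dots,t_m)$ for free. We need one field of level $2^k$ that embeds in $F(t_1,\dots,t_m)$ for *every* $F$ of characteristic $0$ with $s(F)\le 2^k$. The obvious candidate is the field obtained by adjoining a generic solution of $x_1^2+\dots+x_m^2=-1$ to $\mathbb Q$.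

## 5. The generic solution of $x_1^2+\dots+x_m^2=-1$

For $k\ge2$ put $m=2^k$, $q=x_1^2+\dots+x_m^2+1$, and let $D_k$ be the fraction field of $\mathbb Q[x_1,\dots,x_m]/(q)$. This makes sense because $q$ is irreducible. Indeed $q$ is monic of degree $2$ in $x_1$, so by Gauss's lemma a proper factorization would make $-(1+x_2^2+\dots+x_m^2)$ a square in $\mathbb Q(x_2,\dots,x_m)$, and then $-1$ would be a sum of squares in that formally real field. Clearly $s(D_k)\le2^k$.

**Lemma 5.1.** *If $F$ has characteristic $0$ and $s(F)\le2^k$, then $D_k$ embeds in $F(t_1,\dots,t_m)$, where $m=2^k$. Consequently $L(D_k)\in\mathrm{Var}(L(F))$.*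

**Proof.** **Step 1: a point on the quadric with many independent coordinates.** Write $x\cdot y$ for the standard dot product. Padding with zeros, choose $c\in F^m$ with $c\cdot c=-1$. Consider the line through $c$ in the generic direction $d=(t_1,\dots,t_m)$. The point $c+\lambda d$ satisfies $(c+\lambda d)\cdot(c+\lambda d)=-1$ if and only if $2\lambda(c\cdot d)+\lambda^2(d\cdot d)=0$. The nontrivial solution gives
$$a=c-\frac{2(c\cdot d)}{d\cdot d}\,d\in F(t_1,\dots,t_m)^m,\qquad a\cdot a=-1. \tag{5.1}$$
Here $d\cdot d\ne0$, and $c\cdot d\ne0$ because $c\ne0$. So $a_i-c_i=-\frac{2(c\cdot d)}{d\cdot d}t_i\ne0$, and the field $F(a_1,\dots,a_m)$ contains all the quotients $(a_i-c_i)/(a_m-c_m)=t_i/t_m$. Its transcendence degree over $F$ is therefore at least $m-1$. Hence some $m-1$ of the $a_i$, say those with $i\in I$, are algebraically independent over $F$, hence over $\mathbb Q$.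

**Step 2: the point satisfies no relation except $q$.** Let $R=\mathbb Q[x_1,\dots,x_m]/(q)$. By (5.1), $\bar x_i\mapsto a_i$ defines a homomorphism $\psi:R\to F(t_1,\dots,t_m)$; we show that it is injective. The $\bar x_i$ with $i\in I$ are algebraically independent over $\mathbb Q$, since a relation among them would be carried by $\psi$ to a relation among the $a_i$. The transcendence degree of $R$ is at most $m-1$, because $\bar x_1$ is algebraic over the others. So every element of $R$ is algebraic over $\mathbb Q(\bar x_i:i\in I)$. Suppose $0\ne f\in\ker\psi$. Then $f$ satisfies a nontrivial polynomial equation with coefficients in $\mathbb Q[\bar x_i:i\in I]$. Since $R$ is a domain we may cancel powers of $f$ and assume that the constant term $g$ is nonzero. Then $g\in fR\subseteq\ker\psi$, so $g$ is a nontrivial relation among the $a_i$ with $i\in I$, a contradiction. So $\psi$ is injective and extends to the fraction field $D_k$.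

**Step 3: the lattices.** Applying Lemma 4.3(b) $m$ times gives $L(F(t_1,\dots,t_m))\in\mathrm{Var}(L(F))$, and $L(D_k)$ embeds in it by Lemma 4.3(a). $\square$

**Lemma 5.2.** *$s(D_k)=2^k$ for $k\ge2$.*

**Proof.** By (Pf) there is a field $F_k$ of level $2^k\ge4$. It has characteristic $0$ by (1.1). By Lemma 5.1, $D_k$ embeds in $F_k(t_1,\dots,t_m)$, and a sum of squares equal to $-1$ in a subfield is one in the larger field, so $s(D_k)\ge s(F_k(t_1,\dots,t_m))$. It remains to see that the latter equals $s(F_k)$. If $E$ is an infinite field and $-1=\sum f_i(t)^2$ in $E(t)$, then substituting for $t$ a value in $E$ that is not a pole of any $f_i$ gives $-1$ as a sum of equally many squares in $E$. Apply this one variable at a time. So $s(D_k)\ge2^k$. $\square$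

By (1.2) and Lemmas 4.1, 4.2, 5.2, for every $k\ge2$:
$$L(D_k)\text{ is SI},\qquad L(D_k)\models\beta_{2^k},\qquad L(D_k)\models\neg\beta_m\ (m<2^k),\qquad L(D_k)\in\mathcal S. \tag{5.2}$$
The last item uses $2<2^k$. Since the SI members of $V$ are in $\mathcal S_\infty$ (Lemma 4.5), we conclude
$$L(D_k)\notin V\qquad(k\ge2). \tag{5.3}$$

## 6. Linking prime quotients in a bounded number of steps

We still need $U$ to be finitely based. The obstacle is that "subdirectly irreducible" speaks about congruences, which are generated by arbitrarily long computations. In length $\le3$ we show that $22$ steps suffice, so that the relevant property becomes first-order.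

**Definition 6.1.** In a lattice $K$ a basic step is a map $x\mapsto x\vee e$ or $x\mapsto x\wedge e$ with $e\in K$, or the identity. $T_N(K)$ is the set of compositions of $N$ basic steps. Its members are monotone, and $T_N\subseteq T_{N+1}$. Pairs $a<b$ and $c<d$ are $N$-linked if there are $p,q\in T_N(K)$ with $p(a)=q(c)<p(b)=q(d)$; they are linked if they are $N$-linked for some $N$.

"$N$-linked" is expressed by a first-order formula $\lambda_N(a,b,c,d)$: quantify over the elements $e$, and take a finite disjunction over the types of steps. If the pairs are linked, then $\mathrm{con}(a,b)\cap\mathrm{con}(c,d)\ne0$, since it contains $(p(a),p(b))$. Example: let $M_\kappa$ be the lattice of length $2$ with $\kappa$ atoms. In $M_3$ with atoms $p,q,r$, the map $x\mapsto x\vee r$ sends both $(0,p)$ and $(0,q)$ to $(r,1)$, so these pairs are $1$-linked. In $M_2$, the product of two two-element chains, $(0,p)$ and $(0,q)$ are not linked, because $\mathrm{con}(0,p)$ and $\mathrm{con}(0,q)$ are the kernels of the two projections and have intersection $0$.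

**Lemma 6.2.** *In an SI lattice $K$ any two pairs $a<b$, $c<d$ are linked.*

**Proof.** **Step 1: a claim for any lattice.** *If $x<y$ and $(x,y)\in\mathrm{con}(a,b)$, there is a chain $x=z_0\le\dots\le z_r=y$ such that whenever $z_i<z_{i+1}$ we have $z_i=g_i(a)$, $z_{i+1}=g_i(b)$ for some $g_i\in\bigcup_NT_N$.* The reflexive, symmetric and transitive closure of $\{(f(a),f(b)):f\in\bigcup_NT_N\}$ is an equivalence relation preserved by all basic steps, hence a congruence. It contains $(a,b)$ and is contained in $\mathrm{con}(a,b)$, so it equals $\mathrm{con}(a,b)$. Hence there are $x=w_0,\dots,w_r=y$ with $\{w_i,w_{i+1}\}=\{f_i(a),f_i(b)\}$. This path may wander; we straighten it. Put $z_i'=w_0\vee\dots\vee w_i$ and $z_i=z_i'\wedge y$. Then $z_0=x$, $z_r=y$, and the $z_i$ increase. The map $t\mapsto(t\vee z_i')\wedge y$ sends $w_i\mapsto z_i$ and $w_{i+1}\mapsto z_{i+1}$. If $w_i=f_i(a)$ and $w_{i+1}=f_i(b)$, compose this map with $f_i$. If $w_i=f_i(b)\ge w_{i+1}=f_i(a)$, then $z'_{i+1}=z'_i$, so $z_{i+1}=z_i$.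

**Step 2: use of the monolith.** Let $x<y$ with $(x,y)$ in the monolith (if $(s,t)$ is a nontrivial pair in it, so is $(s\wedge t,s\vee t)$). Then $(x,y)\in\mathrm{con}(a,b)$. Choose a nontrivial step $z=p(a)<z'=p(b)$ of the chain from Step 1. Congruence classes are convex, so $(z,z')$ is in the monolith, hence in $\mathrm{con}(c,d)$. By Step 1 for $z<z'$ there are $z\le w<w'\le z'$ with $w=q(c)$, $w'=q(d)$. The map $t\mapsto(p(t)\vee w)\wedge w'$ sends $a$ to $(z\vee w)\wedge w'=w$ and $b$ to $(z'\vee w)\wedge w'=w'$. So the pairs are linked. $\square$

**Perspectivities.** A *prime quotient* $b/a$ is a pair $a\prec b$. In a modular lattice write $b/a\nearrow d/c$ if $b\vee c=d$ and $b\wedge c=a$, and call this a perspectivity. As noted in the proof of Lemma 4.2, one basic step carries $(a,b)$ to $(c,d)$, and one carries it back. Conversely, let $b/a$ be prime and $a\vee e\ne b\vee e$. Then $b\not\le a\vee e$, so $b\wedge(a\vee e)=a$, hence $b/a\nearrow(b\vee e)/(a\vee e)$, and the latter quotient is prime by transposition. The dual holds for meets. If $p(a)<p(b)$ for some $p\in T_N$, no intermediate step collapses the pair, so $b/a$ is joined to the prime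 quotient $p(b)/p(a)$ by perspectivities.

Let $\mathcal H=\mathcal H(L)$ be the graph whose vertices are the prime quotients of $L$ and whose edges are the perspectivities between distinct ones. By Lemma 6.2 and the preceding paragraph:
$$\text{if } L \text{ is an SI modular lattice, then } \mathcal H(L)\text{ is connected.} \tag{6.1}$$
For $M_3$ the graph is the hexagon $p/0,\ 1/q,\ r/0,\ 1/p,\ q/0,\ 1/r$.

**Lemma 6.3.** *In every SI modular lattice $L$ of length $\le3$, $\mathcal H$ has diameter $\le20$. Hence all pairs $a<b$, $c<d$ in $L$ are $22$-linked.*

**Proof.** **Step 1: the second claim follows from the first.** Choose prime quotients $c_0\prec c_1$ in $[a,b]$ and $d_0\prec d_1$ in $[c,d]$. The map $x\mapsto(x\vee c_0)\wedge c_1$ carries $(a,b)$ to $(c_0,c_1)$ in two basic steps, and similarly for the other pair. At most $20$ perspectivities, each realized by one basic step, move $(c_0,c_1)$ to $(d_0,d_1)$. Pad with identities.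

**Step 2: lengths $1$ and $2$.** In length $1$ there is one prime quotient. A lattice of length $2$ is some $M_\kappa$. Its prime quotients are $p/0$ and $1/q$ for atoms $p,q$, and the perspectivities between distinct ones are $p/0\nearrow1/q$ for $p\ne q$. With one or two atoms $\mathcal H$ is disconnected, against (6.1). With at least three atoms the diameter is at most $3$: the quotients $p/0$ and $q/0$ are both adjacent to $1/r$ (and dually), and $p/0$ reaches $1/p$ through $1/q$ and $r/0$.

**Step 3: the perspectivities in length $3$.** The prime quotients are $p/0$, $l/p$ with $p<l$, and $1/l$, for points $p$ and lines $l$. In a perspectivity $b/a\nearrow d/c$ between distinct quotients we have $c>a$. Going through the heights of $a$ and $c$, we find exactly: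

1. $p/0\nearrow1/l$ for $p\not\le l$;
2. $p'/0\nearrow l/p$ for $p\ne p'$, $l=p\vee p'$;
3. $l/p\nearrow1/l'$ for $l\ne l'$, $p=l\wedge l'$.

From $1/l$ nothing starts, since $1\wedge c=l$ means $c=l$.

**Step 4: passing to a smaller graph.** We eliminate the middle quotients $l/p$. Let $\mathcal G$ be the graph on points and lines with these edges: $p$ and $l$ are adjacent if $p\not\le l$; distinct points are adjacent if they lie on a line containing a third point; distinct lines are adjacent if they pass through a point lying on a third line. Identify $p$ with $p/0$ and $l$ with $1/l$. Then adjacent vertices of $\mathcal G$ have distance at most $2$ in $\mathcal H$: a point–line edge is a perspectivity of type 1; if $p',p''$ lie on $l$ with third point $p$, both $p'/0$ and $p''/0$ are adjacent to $l/p$ by type 2; if $l',l''$ pass through $p$ with third line $l$, both $1/l'$ and $1/l''$ are adjacent to $l/p$ by type 3.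

Conversely, a vertex $l/p$ of $\mathcal H$ is adjacent only to vertices $p'/0$ and $1/l'$, and two distinct neighbors of it are adjacent in $\mathcal G$. If they are $p'/0$ and $p''/0$, then $p$ is a third point on $l=p'\vee p''$. The case of two lines is dual. If they are $p'/0$ and $1/l'$, then $p'\not\le l'$, since otherwise $l=p\vee p'\le l'$, so $l=l'$.

A path in $\mathcal H$ between vertices of $\mathcal G$ never has two consecutive middle quotients, and edges of $\mathcal H$ between vertices of $\mathcal G$ are of type 1, hence edges of $\mathcal G$. So the path shortens to a path in $\mathcal G$, and $\mathcal G$ is connected because $\mathcal H$ is. Also each $l/p$ has a neighbor in $\mathcal H$, which is a vertex of $\mathcal G$. It is therefore enough to show that $\mathcal G$ has diameter at most $9$: then $\mathcal H$ has diameter at most $1+2\cdot9+1=20$.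

**Step 5: two points $p\ne q$ have $\mathcal G$-distance at most $4$.** Let $l=p\vee q$. If $l$ has a third point, the distance is $1$. If some line contains neither $p$ nor $q$, it is adjacent to both and the distance is at most $2$. Otherwise $l$ has exactly the points $p,q$, and the set of lines is $\{l\}\cup\mathcal P\cup\mathcal Q$, where $\mathcal P$ consists of the lines $\ne l$ through $p$ and $\mathcal Q$ of the lines $\ne l$ through $q$. No line of $\mathcal P$ contains $q$ and no line of $\mathcal Q$ contains $p$.

*Case $|\mathcal P|,|\mathcal Q|\ge2$.* Take $m\in\mathcal P$ and $m'\in\mathcal Q$. At least three lines pass through $p$, so $m$ and $l$ are adjacent; likewise $m'$ and $l$, through $q$. Since $q\not\le m$ and $p\not\le m'$, we have the path $p,\ m',\ l,\ m,\ q$ of length $4$.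

*Otherwise*, by symmetry, $|\mathcal P|\le1$; we show that $\mathcal G$ would be disconnected.

Let $\mathcal P=\emptyset$. A point $r\notin\{p,q\}$ would not lie on $l$, so $p\vee r$ would be in $\mathcal P$. So $p,q$ are the only points. All lines contain $q$, and $l=p\vee q$ has no third point. Hence $q$ is isolated in $\mathcal G$, a contradiction.

Let $\mathcal P=\{m\}$. Every point $r\notin\{p,q\}$ satisfies $r\not\le l$, so $p\vee r=m$. So all points except $q$ lie on $m$, and $q\not\le m$. All lines except $m$ contain $q$. A line through $q$ meets $m$ in one point, so it has at most two points. Hence the only neighbor of $q$ is $m$: no other line misses $q$, and no line through $q$ has three points. On the other side, the only point not on $m$ is $q$; and through a point $a\le m$ the only lines are $m$ and possibly $a\vee q$, so $m$ has no line as a neighbor. Thus $\{q,m\}$ is a component of $\mathcal G$ not containing $p$, a contradiction.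

**Step 6: the diameter.** The hypotheses and the graph $\mathcal G$ are self-dual, so two lines also have distance at most $4$. Since $\mathcal G$ is connected and contains points and lines, there is a point–line edge. A point and a line therefore have distance at most $4+1+4=9$. $\square$

## 7. Finite bases for classes of length at most three

**Lemma 7.1.** *Let $\mathcal S$ be a class of modular lattices of length $\le3$, axiomatized by one first-order sentence $\Phi$, with $\mathbb H(\mathcal S),\mathbb S(\mathcal S)\subseteq\mathcal S$. Then $U=\mathrm{Var}(\mathcal S)$ is fb, and its SI members lie in $\mathcal S$.*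

In this section $\mathcal S$ and $U$ are as in the lemma. We find a first-order sentence $\varphi$ such that SI lattices satisfying finitely many equations of $U$ satisfy $\varphi$, while members of $U$ satisfying $\varphi$ are in $\mathcal S$.

**Proof.** If $\mathcal S=\emptyset$, then $U$ consists of the trivial algebras, and replacing $\mathcal S$ by the class of trivial lattices does not change $U$. So we may assume $\mathcal S\ne\emptyset$; then the trivial lattice is in $\mathcal S$. By Łoś, $\mathbb P_u(\mathcal S)\subseteq\mathcal S$, so by (J) the SI members of $U$ lie in $\mathbb H\mathbb S\mathbb P_u(\mathcal S)=\mathcal S$. Put $N=22$ and $N'=N+2$.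

**Step 1: in every $A\in U$, linked pairs are $N'$-linked.** This transfers Lemma 6.3 from the SI members to all of $U$. Let $A\le\prod L_t$ be a subdirect representation with SI factors; these are in $U$, hence in $\mathcal S$. Let $p(a)=q(c)<p(b)=q(d)$ in $A$, and choose $t$ with $p(a)_t<p(b)_t$. The maps act coordinatewise, so $a_t<b_t$ and $c_t<d_t$. By Lemma 6.3 these pairs are $N$-linked in $L_t$. Lifting the parameters from $L_t$ to $A$ gives $\hat p,\hat q\in T_N(A)$ such that $u=\hat p(a)\le v=\hat p(b)$ and $u'=\hat q(c)\le v'=\hat q(d)$ satisfy $u_t=u'_t<v_t=v'_t$. The two pairs agree in coordinate $t$ but perhaps not elsewhere, so we correct them. Let $r(x)=(x\vee u)\wedge v$, $w=r(u')$, $w'=r(v')$. Then $u\le w\le w'\le v$, and $w_t=u_t<v_t=w'_t$, so $w<w'$. The map $r\circ\hat q$ sends $(c,d)$ to $(w,w')$. The map $x\mapsto(\hat p(x)\vee w)\wedge w'$ sends $a$ to $(u\vee w)\wedge w'=w$ and $b$ to $(v\vee w)\wedge w'=w'$. Both are in $T_{N'}(A)$.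

**Step 2: finitely many equations secure this.** Let $\delta$ be the sentence "for all $a<b$, $c<d$: $\lambda_{N'+1}$ implies $\lambda_{N'}$". It holds in $U=\mathrm{Mod}(\mathrm{Eq}(U))$ by Step 1, so by compactness it follows from a finite $\Gamma_1\subseteq\mathrm{Eq}(U)$, which we take to contain the lattice axioms. We claim that *in any $K\models\Gamma_1$, linked pairs are $N'$-linked*. We show by induction on $M$ that $M$-linked pairs are $N'$-linked. For $M\le N'$ this is trivial. Suppose it holds for some $M\ge N'$, and let $(a,b),(c,d)$ be $(M+1)$-linked by $p=p'f$, $q=q'g$ with $f,g$ basic and $p',q'\in T_M$. Then $(f(a),f(b))$ and $(g(c),g(d))$ are strict pairs that are $M$-linked, hence $N'$-linked. So $(a,b),(c,d)$ are $(N'+1)$-linked, and by $\delta$ they are $N'$-linked.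

**Step 3: a first-order condition that puts members of $U$ into $\mathcal S$.** Let $\varphi$ be the sentence "all $a<b$, $c<d$ satisfy $\lambda_{N'}$". *If $A\in U$ and $A\models\varphi$, then $A\in\mathcal S$.* We may assume that $A$ is nontrivial. By $\varphi$, any two nonzero congruences of $A$ have nonzero intersection, since linked pairs generate such congruences. Let $A\le\prod_{t\in T}L_t$ be subdirect with SI factors $L_t\in\mathcal S$. For $J\subseteq T$ put
$$\theta_J=\{(x,y)\in A^2: x_t=y_t\text{ for all }t\in J\},\qquad\text{so}\qquad \theta_{J\cup J'}=\theta_J\cap\theta_{J'}.$$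
The family $\{J:\theta_J\ne0\}$ contains $\emptyset$, is closed under subsets and finite unions, and does not contain $T$: it is a proper ideal. Extend it to a maximal ideal, and let $\mathcal D$ be the complementary ultrafilter; then $\theta_J=0$ for all $J\in\mathcal D$. If $x,y\in A$ have the same image in $\prod L_t/\mathcal D$, then $J=\{t:x_t=y_t\}\in\mathcal D$ and $(x,y)\in\theta_J=0$. So $A$ embeds in this ultraproduct, and $A\in\mathbb S\mathbb P_u(\mathcal S)\subseteq\mathcal S$.

**Step 4: the finite base.** By Step 3, $U\models\varphi\to\Phi$. By compactness some finite $\Gamma_2\subseteq\mathrm{Eq}(U)$ implies $\varphi\to\Phi$. Let $\Gamma=\Gamma_1\cup\Gamma_2$. If $K\models\Gamma$ is SI, then all pairs in $K$ are linked by Lemma 6.2, hence $N'$-linked by Step 2. So $K\models\varphi$, hence $K\models\Phi$, that is, $K\in\mathcal S\subseteq U$. Thus all SI members of $\mathrm{Mod}(\Gamma)$ are in $U$, and since $U\subseteq\mathrm{Mod}(\Gamma)$, Birkhoff's subdirect representation theorem gives $\mathrm{Mod}(\Gamma)=U$. $\square$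

## 8. Every variety strictly above $V$ inside $U$ contains $L(D_k)$ for large $k$

Now $\mathcal S,\mathcal S_\infty,U,V$ are again those of Definition 1.4.

**Proof of Theorem 1.** $V$ is a variety of modular lattices generated by the class $\mathcal S_\infty$ of lattices of length $\le3$. We verify the hypotheses of Proposition 3.1.

**Step 1: $U$ is fb.** $\mathcal S$ is axiomatized by one sentence and closed under $\mathbb H$ and $\mathbb S$ by Lemma 4.5. Apply Lemma 7.1.

**Step 2: $V$ is not fb.** Suppose a finite set $E$ of equations defines $V$. Let $L$ be a nonprincipal ultraproduct of the $L(D_k)$, $k\ge2$. By (5.2), each axiom of $\mathcal S_\infty$ holds in $L(D_k)$ for all large $k$. So $L\in\mathcal S_\infty\subseteq V$, and $L\models E$. By Łoś some $L(D_k)\models E$, that is, $L(D_k)\in V$, against (5.3).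

**Step 3: if $A$ is a variety with $V\subsetneq A\subseteq U$, then $L(D_k)\in A$ for all large $k$.** Varieties are determined by their SI members, so $A$ has an SI member $L\notin V$. By Lemma 4.5, $L\in\mathcal S$; and $L\notin\mathcal S_\infty$ because $\mathcal S_\infty\subseteq V$. So $L\models\beta_{m_0}$ for some $m_0$. In particular $L$ has length $3$ and a quadrangle, so by the definition of $\mathcal S$ we have $L\models\pi$ and $L\models\neg\beta_2$. By Lemma 4.1, $L\cong L(F)$ for a field $F$, and by (1.2) $2<s(F)\le m_0$. Since $s(F)>2$, the field $F$ has characteristic $0$ by (1.1); this is why $\neg\beta_2$ was put into the definition of $\mathcal S$. By Lemma 5.1, $L(D_k)\in\mathrm{Var}(L)\subseteq A$ whenever $k\ge2$ and $2^k\ge m_0$.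

**Step 4: finite intersections stay above $V$.** Let $A_1,\dots,A_r$ be varieties, $r\ge1$. Then
$$V\subsetneq A_i\subseteq U\ (i=1,\dots,r)\quad\Longrightarrow\quad A_1\cap\dots\cap A_r\ne V, \tag{8.1}$$
since by Step 3 the intersection contains $L(D_k)$ for all large $k$, and $L(D_k)\notin V$ by (5.3).

With Steps 1, 2 and (8.1) for $r=2$, Proposition 3.1 applies: $\mathrm{Eq}(V)$ is a lattice theory without an independent base. $\blacksquare$

## 9. Redundancy of every base of $\mathrm{Eq}(V)$, and lattices of length two

**Proof of Theorem 2.** **(a)** Let $\Sigma$ be a base of $\mathrm{Eq}(V)$ and $\Gamma$ a finite base of $\mathrm{Eq}(U)$. As in Proposition 3.1 there is a finite $\Sigma_0\subseteq\Sigma$ with $\Gamma\subseteq\Theta[\Sigma_0]$; independence was not used for this. The base $\Sigma$ is infinite because $V$ is not fb, so $r\ge1$ in any decomposition $\Sigma\setminus\Sigma_0=\Delta_1\cup\dots\cup\Delta_r$. If no $\Sigma_0\cup\Delta_i$ were a base, the varieties $A_i=\mathrm{Mod}(\Sigma_0\cup\Delta_i)$ would satisfy $V\subsetneq A_i\subseteq U$ and $A_1\cap\dots\cap A_r=\mathrm{Mod}(\Sigma)=V$, contradicting (8.1).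

**(b)** Let $\Delta\subseteq\Sigma\setminus\Sigma_0$ be finite. Apply (a) to the two sets $\Delta$ and $\Sigma\setminus(\Sigma_0\cup\Delta)$. The finite set $\Sigma_0\cup\Delta$ is not a base, because $V$ is not fb. So the other union with $\Sigma_0$, which is $\Sigma\setminus\Delta$, is a base.

**(c)** *The SI lattices of length $\le2$.* A lattice of length $\le2$ is modular, because a nonmodular lattice contains the five-element pentagon, which has length $3$. The lattices of length $\le 2$ are the trivial lattice, the two-element chain, and the $M_\kappa$ with $\kappa\ge1$ atoms. By Step 2 of the proof of Lemma 6.3, $M_1$ and $M_2$ are not SI; they are distributive. For $\kappa\ge3$ the graph $\mathcal H(M_\kappa)$ is connected, so a nonzero congruence collapses all prime quotients and $M_\kappa$ is simple. So the SI ones are the two-element chain and the $M_\kappa$ with $\kappa\ge3$, where $\kappa$ may be infinite.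

*The possible varieties.* Let $W$ be generated by lattices of length $\le2$. The class of lattices of length $\le2$ is closed under $\mathbb H$ (chains lift), $\mathbb S$ and $\mathbb P_u$ (Łoś), so by (J) the SI members of $W$ have length $\le2$. In each case below we name a class $\mathcal C\subseteq W$ containing all SI members of $W$; then $W=\mathrm{Var}(\mathcal C)$.

Suppose first that the SI members of $W$ include an $M_\kappa$ with $\kappa$ infinite, or $M_\kappa$ with $\kappa$ unbounded. Then every finite $M_n$ is a sublattice of a member of $W$, so it is in $W$. Every finitely generated sublattice of any $M_\kappa$ is finite and is a sublattice of some $M_n$; equations involve only finitely many elements at a time, so every $M_\kappa$ is in $W$. The trivial lattice and the two-element chain are sublattices of $M_3$. So $\mathcal C$, the class of all lattices of length $\le2$, is contained in $W$.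

Suppose next that the largest $\kappa$ that occurs is a finite $n\ge3$. Let $\mathcal C$ be the class of lattices of length $\le2$ with at most $n$ atoms. All its members are isomorphic to sublattices of $M_n\in W$, so $\mathcal C\subseteq W$. It is closed under $\mathbb S$ and $\mathbb H$: its members have at most $n+2$ elements, so a sublattice or image of length $2$ has at most $n$ atoms, and one of length $\le1$ has at most one.

Otherwise the only possible SI member is the two-element chain. Let $\mathcal C$ be the class of lattices of length $\le1$ if it occurs, and the class of lattices of length $\le0$ if not.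

*Conclusion.* In each case $\mathcal C$ is axiomatized by one sentence and closed under $\mathbb H$ and $\mathbb S$. So $W$ is fb by Lemma 7.1. By (M), $\mathrm{Eq}(W)$ has a one-element base $\{\sigma\}$. It is independent: $\Theta[\emptyset]$ consists of the tautologies $\tau=\tau$, and a lattice theory contains other equations, so $\sigma\notin\Theta[\emptyset]$. $\blacksquare$

## 10. A criterion for independent bases of lattice theories

Proposition 3.1 used two varieties above $V$ with intersection $V$. Theorem 3 says that for lattice varieties a suitable sequence of such varieties is also sufficient.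

**Proof of Theorem 3.** If $V$ is fb, then $\mathrm{Eq}(V)$ has a one-element independent base by (M), as at the end of Section 9. Let $V$ be not fb.

**Necessity.** Let $\Sigma$ be an independent base. It is infinite, and countable because there are only countably many equations. Some finite $\Sigma_0\subseteq\Sigma$ implies the lattice axioms. Enumerate $\Sigma\setminus\Sigma_0=\{\sigma_0,\sigma_1,\dots\}$ without repetition and put $A_i=\mathrm{Mod}(\Sigma\setminus\{\sigma_i\})$, $\tau_i=\sigma_i$. These are lattice varieties, and $A_i\supsetneq V$ by independence. For $i\ne j$ we have $A_i\cap A_j=\mathrm{Mod}(\Sigma)=V$, which is (i); and $A_i\cap\mathrm{Mod}(\sigma_i)=V$, which is (ii). An equation of $\mathrm{Eq}(V)$ follows from finitely many members of $\Sigma$, hence holds in $A_i$ whenever $\sigma_i$ is not among them; this is (iii).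

**Sufficiency, notation.** Let $A_0,A_1,\dots$ be as in (i)–(iii). Enumerate $\mathrm{Eq}(V)=\{\rho_0,\rho_1,\dots\}$ and let $U_n$ be the variety of lattices satisfying $\rho_0,\dots,\rho_n$; then $V=\bigcap_nU_n$. Joins below are joins of varieties. For $I\subseteq\omega$ put
$$A_I=V\vee\bigvee_{i\in I}A_i,\qquad T_k=A_{[k,\infty)},\qquad B_j=A_{\omega\setminus\{j\}}.$$
By (iii), for each $n$ there is a $k$ with $T_k\subseteq U_n$, and the same is then true for all larger $k$. By (ii), $\tau_j\in\mathrm{Eq}(V)$. The variety $B_j$ is a natural candidate for what the $j$-th equation of an independent base should define, since $A_i\subseteq B_j$ for $i\ne j$; but $B_j$ need not be fb, so we will enlarge it.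

**Fact 1: $A_j\cap B_j=V$.** By (iii) choose $k>j$ with $T_k\models\tau_j$. Then $B_j=V\vee\bigvee_{i<k,\,i\ne j}A_i\vee T_k$, and distributivity (J) gives
$$A_j\cap B_j=V\vee\bigvee_{i<k,\ i\ne j}(A_j\cap A_i)\vee(A_j\cap T_k)\subseteq V\vee(A_j\cap\mathrm{Mod}(\tau_j))=V,$$
using (i) for the middle terms and (ii) at the end.

**Fact 2: for $k<k'$, $\bigcap_{k\le j<k'}B_j=A_{[0,k)}\vee T_{k'}$.** Here $B_j=(A_{[0,k)}\vee T_{k'})\vee A_{[k,k')\setminus\{j\}}$. By distributivity the intersection is $(A_{[0,k)}\vee T_{k'})\vee\bigcap_{k\le j<k'}A_{[k,k')\setminus\{j\}}$. Expand the last intersection distributively. All factors contain $V$, so a term that has $V$ as a factor equals $V$. Any other term is $\bigcap_jA_{c(j)}$ for a function $c$ with $c(j)\in[k,k')$ and $c(j)\ne j$. Such a $c$ is not constant, since a constant value $i$ would give $c(i)=i$; so by (i) the term is $V$. Hence the last intersection is $V$.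

**Construction.** We construct $0=k_0<k_1<\cdots$ and fb lattice varieties $W_j\supseteq B_j$ such that
$$A_j\cap W_j=V\ \text{ for all } j,\qquad \bigcap_{j<k_{n+1}}W_j\subseteq U_n\ \text{ for all } n. \tag{10.1}$$
Suppose $W_j$ is given for $j<k_n$. Choose $k_{n+1}>k_n$ with $T_{k_{n+1}}\subseteq U_n$. By Fact 2 the intersection of the $B_j$ with $k_n\le j<k_{n+1}$ is $V\vee\bigvee_{i<k_n}A_i\vee T_{k_{n+1}}$. Intersecting with all earlier $W_j$ and using distributivity,
$$\bigcap_{j<k_n}W_j\ \cap\bigcap_{k_n\le j<k_{n+1}}B_j\ \subseteq\ V\vee\bigvee_{i<k_n}(A_i\cap W_i)\vee T_{k_{n+1}}=T_{k_{n+1}}\subseteq U_n ,$$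
since $A_i\cap W_i=V$ for $i<k_n$. (For $n=0$ there are no $W_j$ yet, and the empty intersection is the variety of all lattices.) So $\rho_0,\dots,\rho_n$ are derivable from the lattice axioms, the sets $\mathrm{Eq}(W_j)$ with $j<k_n$, and the sets $\mathrm{Eq}(B_j)$ with $k_n\le j<k_{n+1}$. Derivations are finite, so there are finite $E_j\subseteq\mathrm{Eq}(B_j)$, for $k_n\le j<k_{n+1}$, which suffice in place of the full sets $\mathrm{Eq}(B_j)$. By Fact 1, $\mathrm{Eq}(A_j)\cup\mathrm{Eq}(B_j)$ implies $\tau_j$; so after adding finitely many equations of $\mathrm{Eq}(B_j)$ to $E_j$ we may assume that $\mathrm{Eq}(A_j)\cup E_j$ implies $\tau_j$. Let $W_j$ be the variety of lattices satisfying $E_j$. It is fb, $W_j\supseteq B_j\supseteq V$, and $V\subseteq A_j\cap W_j\subseteq A_j\cap\mathrm{Mod}(\tau_j)=V$. By the choice of the $E_j$ the second part of (10.1) holds for $n$.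

**The base.** By (10.1), $\bigcap_jW_j\subseteq\bigcap_nU_n=V$, so $\bigcap_jW_j=V$. On the other hand $A_j\subseteq B_i\subseteq W_i$ for $i\ne j$, so $\bigcap_{i\ne j}W_i\supseteq A_j\supsetneq V$. By (M) choose $\sigma_j$ with $\Theta[\{\sigma_j\}]=\mathrm{Eq}(W_j)$. Then $\mathrm{Mod}\{\sigma_j:j\in\omega\}=V$, so the $\sigma_j$ form a base of $\mathrm{Eq}(V)$. Since $\mathrm{Mod}\{\sigma_i:i\ne j\}\ne V$ for each $j$, the $\sigma_j$ are distinct and none follows from the others. The base is independent. $\blacksquare$

**Proof of the Corollary.** A cover of $V$ is a variety $A\supsetneq V$ with no variety strictly between. Let $U_n$ be as in the proof of Theorem 3. It is an fb lattice variety containing $V$, so it contains infinitely many covers of $V$, and we can choose distinct covers $A_0,A_1,\dots$ of $V$ with $A_n\subseteq U_n$. We check the conditions of Theorem 3. For (i), let $i\ne j$. The variety $A_i\cap A_j$ is $V$ or $A_i$; in the latter case $V\subsetneq A_i\subseteq A_j$ gives $A_i=A_j$, which is excluded. Condition (iii) holds since $A_n\models\rho_0,\dots,\rho_n$, so $\rho_m$ holds in $A_n$ for all $n\ge m$. For (ii) let $\tau_n$ be any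 equation of $\mathrm{Eq}(V)$ that fails in $A_n$. Then $V\subseteq A_n\cap\mathrm{Mod}(\tau_n)\subsetneq A_n$, so the middle variety is $V$. $\blacksquare$
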